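# Triangulating every dense graph whose number of edges is divisible by 3

## $K_7$ on the torus, and why the same recipe breaks on $K_{13}$

All graphs are finite and simple. A graph $G$ **triangulates** a surface if it has a 2-cell embedding in some closed surface, orientable or not, in which every face is bounded by a triangle (a 3-cycle of $G$). One condition is visible at once. A face bounded by a 3-cycle has three different edges on its boundary, so the two sides of an edge belong to two different faces. Hence every edge lies on exactly two faces, and if there are $F$ faces and $e$ edges, then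
$$3F=2e,\qquad\text{so}\qquad 3\mid e. \tag{1}$$

The graph $K_4$ has $6$ edges and is the boundary of a tetrahedron, which triangulates the sphere. The graph $K_5$ has $10$ edges and triangulates nothing. The next instructive case is $K_7$, with $21$ edges. To treat it we turn "triangulates" into combinatorics.

**Definition (triangle system, link).** A *triangle system* $\mathcal T$ on $G$ is a multiset of triangles of $G$. The *link* $L_{\mathcal T}(v)$ of a vertex $v$ is the multigraph on the neighborhood $N_G(v)$ with one edge $ab$ for every member $vab$ of $\mathcal T$. The degree of $u$ in $L_{\mathcal T}(v)$ is the number of members of $\mathcal T$ that contain the edge $vu$.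

For example, if $\mathcal T$ consists of the four triangles of $K_4$, every link is a 3-cycle. If every edge of $G$ is in exactly two members of $\mathcal T$, then every link is 2-regular, hence a disjoint union of cycles, where a 2-cycle (two parallel edges) is allowed.

**Lemma 1 (criterion).** Suppose $G$ is connected with all degrees at least $3$, every edge is in exactly two members of $\mathcal T$, and every link $L_{\mathcal T}(v)$ is a single cycle through all of $N_G(v)$. Then $G$ triangulates a surface with face set $\mathcal T$.

*Proof.* If a triangle $vab$ occurred twice in $\mathcal T$, then $ab$ would be a double edge of $L_{\mathcal T}(v)$. A cycle on at least three vertices has no double edge, so $\mathcal T$ is a set. Take one solid triangle for each member of $\mathcal T$ and glue them along the edges of $G$. A point inside a triangle has a disc as neighborhood. A point inside an edge has two half-discs, because exactly two triangles meet there. A vertex $v$ has as neighborhood the cone over $L_{\mathcal T}(v)$, which is a disc because the link is a circle. So the result is a closed surface, connected because $G$ is. The complement of $G$ in it is the union of the open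 triangles. $\square$

**Proposition 2.** $K_7$ triangulates the torus.

*Proof.* Let $q$ be a prime with $q\equiv 1\pmod 6$ and let $\zeta\in\mathbb F_q$ have multiplicative order $6$, so that $\zeta^2=\zeta-1$ and $\zeta^3=-1$. On the vertex set $\mathbb F_q$ consider the triangles
$$\{u,\;u+a,\;u+a\zeta\},\qquad u\in\mathbb F_q,\ a\in\mathbb F_q^*. \tag{2}$$
The pairs $(u,a)$ and $(u+a,\,a\zeta^2)$ give the same triangle, with its vertices rotated: with $u'=u+a$ and $a'=a\zeta^2$ we have $u'+a'=u+a(1+\zeta^2)=u+a\zeta$ and $u'+a'\zeta=u+a(1+\zeta^3)=u$. So each triangle comes with a cyclic orientation $u\to u+a\to u+a\zeta\to u$, and its three representations correspond to its three directed edges. Every directed edge $u\to u+a$ lies in exactly one oriented triangle. Hence every edge lies in exactly two triangles, with opposite directions.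

The link of $u$ has the edges $\{u+a,u+a\zeta\}$, one for each $a\in\mathbb F_q^*$: a triangle containing $u$ has exactly one representation that starts at $u$. For $q=7$ take $\zeta=3$ (indeed $3^2=9=2=3-1$). The link of $0$ is the cycle $1,3,2,6,4,5$, and the other links are its translates. By Lemma 1 we have a closed surface. It has $\chi=7-21+14=0$ and it is orientable by the directed-edge property, so it is the torus. $\square$

Now take $q=13$ and $\zeta=4$. Formula (2) still covers every edge of $K_{13}$ exactly twice. But the link of $0$ consists of the two hexagons $1,4,3,12,9,10$ and $2,8,6,11,5,7$. In general the link has $(q-1)/6$ components, and the glued complex is pinched at every vertex. Covering every edge twice was easy; making every link *one* cycle is the difficulty. For a general graph $G$ a second thing changes: there is no field acting on $G$, so even the double covering has to come from somewhere else.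

The question treated here is taken from the paper "Triangulations and the Hajós Conjecture" (https://www.combinatorics.org/ojs/index.php/eljc/article/download/v12i1n15/pdf). Is there an $\varepsilon>0$ such that every graph of order $n\ge4$ with $e$ edges, $3\mid e$, and minimum degree at least $(1-\varepsilon)n$ triangulates some surface? The answer is yes.

## Typical graphs and the two theorems

Write $x=(1\pm c)y$ for $(1-c)y\le x\le(1+c)y$, and let $N_G(A)$ be the set of common neighbors of the vertices in $A$.

**Definition (typical).** A graph $G$ on $n$ vertices is *$(c,h,p)$-typical* if $|N_G(A)|=(1\pm c)p^{|A|}n$ for every nonempty $A\subseteq V(G)$ with $|A|\le h$.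

In $K_n$ we have $|N(A)|=n-|A|$, so $K_n$ is $(c,h,1)$-typical as soon as $n\ge h/c$. The graph $K_{m,m}$ is not $(c,2,p)$-typical for any $c<1$ and $p>0$, because two vertices on opposite sides have no common neighbor.

**Definition (divisible).** A graph is *$K_k$-divisible* if all its degrees are divisible by $k-1$ and its number of edges is divisible by $\binom k2$.

These conditions are necessary for an edge-decomposition into copies of $K_k$. The graph $K_7$ is $K_3$-divisible. The graph $K_4$ is not, although $3\mid 6$, because its degrees are odd; yet it triangulates the sphere. Our hypothesis is only $3\mid e$, with no parity condition on degrees.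

**Theorem 3.** For every $d\in(0,1]$ there are $c_0>0$ and $h_0,n_0\in\mathbb N$ such that every $(c_0,h_0,d)$-typical graph $G$ with $n\ge n_0$ vertices and $e$ edges, $3\mid e$, triangulates a closed nonorientable surface (necessarily of Euler characteristic $n-e/3$).

**Theorem 4.** There is $\varepsilon>0$ such that every graph of order $n\ge4$ with $e$ edges, $3\mid e$, and minimum degree at least $(1-\varepsilon)n$ triangulates a surface, which can even be taken nonorientable. The condition $3\mid e$ is also necessary. No $\varepsilon>1/4$ has the property in the question.

Theorem 3 carries the weight; Theorem 4 is deduced in the last section. We use one deep result as a black box.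

**Theorem D** (Glock, Kühn, Lo, Osthus, *The existence of designs via iterative absorption: hypergraph $F$-designs for arbitrary $F$*, Mem. Amer. Math. Soc. 284 (2023), no. 1406; the theorem on $F$-decompositions of typical hypergraphs, special case of graphs and $F=K_k$). For all $k\ge3$ and $p\in(0,1]$ there are $h\in\mathbb N$, $c\in(0,1)$ and $n_0$ such that every $K_k$-divisible $(c,h,p)$-typical graph on $n\ge n_0$ vertices has an edge-decomposition into copies of $K_k$.

Increasing $h$ or decreasing $c$ only strengthens the hypothesis, so we may do both freely. We also use three textbook facts: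

- Dirichlet's theorem on primes in arithmetic progressions.
- Weil's bound: let $\chi$ be a multiplicative character of $\mathbb F_q$ of order $m$, with $\chi(0)=0$, and let $F\in\mathbb F_q[x]$ have at most $k$ distinct roots and not be a constant times an $m$-th power. Then $|\sum_x\chi(F(x))|\le(k-1)\sqrt q$.
- McDiarmid's inequality: if $X$ is a function of independent variables and changing the $i$-th one changes $X$ by at most $r_i$, then $\Pr(|X-\mathbb EX|\ge t)\le2\exp(-2t^2/\sum r_i^2)$.

## Octahedral switches and the linker

Suppose for the moment that $G$ is $K_3$-divisible. Theorem D with $k=3$ gives a triangle decomposition; taking it twice covers every edge twice, and every link is a union of 2-cycles. It is natural to try to merge the cycles in the links by local changes that keep the coverage of every edge. The standard local change uses an octahedron on $a_1,a_2,b_1,b_2,c_1,c_2$ (all pairs are edges except $a_1a_2,b_1b_2,c_1c_2$). Its eight faces split into two classes,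
$$\{a_1b_1c_1,\,a_1b_2c_2,\,a_2b_1c_2,\,a_2b_2c_1\}\quad\text{and}\quad\{a_2b_2c_2,\,a_2b_1c_1,\,a_1b_2c_1,\,a_1b_1c_2\},$$
and each class covers each of the $12$ edges exactly once. So one class may be exchanged for the other.

At $c_1$ this replaces the link edges $a_1b_1,\,a_2b_2$ by $a_1b_2,\,a_2b_1$. If the two old edges lie in different cycles of the link, the cycles are merged. But the same exchange happens in six links at once. Look at $a_1$, where $b_1c_1,\,b_2c_2$ become $b_1c_2,\,b_2c_1$. If both old edges lie in one cycle with cyclic order $b_1,c_1,\dots,b_2,c_2,\dots$, then deleting them leaves a path from $c_1$ to $b_2$ and a path from $c_2$ to $b_1$, and the new edges close each of these paths separately: the cycle is cut in two. So repairing one vertex may damage a vertex that was already repaired. This is where the plan stops.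

We want a switch that acts at one vertex only. Add three triangles that stay put during the switch, so that at five of the six vertices the exchange takes place inside a path whose ends do not move.

**Definition (linker).** A *linker* on six points $a_1,a_2,b_1,b_2,c_1,c_2$ is one of the following sets of triangles (its *states* $A$ and $B$):
$$\begin{aligned}\Lambda^A&=\{a_1b_1c_1,\ a_1b_2c_2,\ a_2b_1c_2,\ a_2b_2c_1\}\cup\{a_1a_2b_1,\ a_1a_2b_2,\ b_1b_2c_2\},\\ \Lambda^B&=\{a_2b_2c_2,\ a_2b_1c_1,\ a_1b_2c_1,\ a_1b_1c_2\}\cup\{a_1a_2b_1,\ a_1a_2b_2,\ b_1b_2c_2\}.\end{aligned}$$
The point $c_1$ is its *root*.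

**Lemma 5.**

1. $\Lambda^A$ and $\Lambda^B$ cover every pair equally often. The pair $c_1c_2$ is not covered. The seven pairs $a_1a_2,a_1b_1,a_1b_2,a_2b_1,a_2b_2,b_1c_2,b_2c_2$ are covered twice. The seven *boundary* pairs $c_1a_1,c_1a_2,c_1b_1,c_1b_2,c_2a_1,c_2a_2,b_1b_2$ are covered once.
2. The links are those in the table below. At each point other than the root the link is a path with the same vertex set and the same two ends in both states. At the root it consists of two disjoint edges, $a_1b_1,a_2b_2$ in state $A$ and $a_1b_2,a_2b_1$ in state $B$.
3. Any closed surface whose faces include all triangles of a linker, in either state, is nonorientable.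

| vertex | state $A$ | state $B$ |
|---|---|---|
| $a_1$ | $c_1b_1a_2b_2c_2$ | $c_1b_2a_2b_1c_2$ |
| $a_2$ | $c_2b_1a_1b_2c_1$ | $c_2b_2a_1b_1c_1$ |
| $b_1$ | $c_1a_1a_2c_2b_2$ | $c_1a_2a_1c_2b_2$ |
| $b_2$ | $c_1a_2a_1c_2b_1$ | $c_1a_1a_2c_2b_1$ |
| $c_2$ | $a_1b_2b_1a_2$ | $a_2b_2b_1a_1$ |
| $c_1$ | $a_1b_1$ and $a_2b_2$ | $a_1b_2$ and $a_2b_1$ |

*Proof.* (1) The four octahedron triangles cover the $12$ octahedron edges once in either state. The three fixed triangles cover $a_1a_2$ twice and $a_1b_1,a_2b_1,a_1b_2,a_2b_2,b_1b_2,b_1c_2,b_2c_2$ once. Adding up gives the two lists.

(2) Read the triangles off. At $a_1$ in state $A$, for instance, the triangles $a_1b_1c_1,a_1a_2b_1,a_1a_2b_2,a_1b_2c_2$ give the link edges $c_1b_1,\,b_1a_2,\,a_2b_2,\,b_2c_2$, the path in the table. In state $B$ the octahedron triangles at $a_1$ give $b_2c_1,\,b_1c_2$ instead. At $b_1$, state $A$ gives $a_1c_1,\,a_2c_2,\,a_1a_2,\,b_2c_2$, and state $B$ gives $a_2c_1,\,a_1c_2,\,a_1a_2,\,b_2c_2$. At $c_2$, state $A$ gives $a_1b_2,\,a_2b_1,\,b_1b_2$, and state $B$ gives $a_2b_2,\,a_1b_1,\,b_1b_2$. Exchanging $a_1$ with $a_2$ carries $\Lambda^A$ to $\Lambda^B$, which turns the rows of $a_1$ into those of $a_2$. At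 $b_2$, state $A$ gives $a_1c_2,\,a_2c_1,\,a_1a_2,\,b_1c_2$, and state $B$ gives $a_2c_2,\,a_1c_1,\,a_1a_2,\,b_1c_2$. The row of $c_1$ is immediate.

(3) Consider the five triangles $a_1a_2b_1,\ a_1a_2b_2,\ b_1b_2c_2,\ a_1b_2c_2,\ a_2b_1c_2$ of $\Lambda^A$. Their links at $a_1,a_2,b_1,b_2,c_2$ are the paths $b_1a_2b_2c_2$, $b_2a_1b_1c_2$, $a_1a_2c_2b_2$, $a_2a_1c_2b_1$, $a_1b_2b_1a_2$. So the five triangles form a surface with boundary. It is connected, it uses all $10$ pairs of its five vertices, and $\chi=5-10+5=0$. The pairs lying in only one of the triangles are $a_1b_1,b_1b_2,b_2a_2,a_2c_2,c_2a_1$, and they form a single cycle. A connected surface with $\chi=0$ and one boundary circle is a Möbius band. A closed surface containing a Möbius band is nonorientable. For $\Lambda^B$ exchange $a_1$ and $a_2$. $\square$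

**Definition (arc).** An *arc at $u$* is, for a linker in state $A$ with $u$ among its points, the path of the table if $u$ is not the root, and each of the two single edges (the two *root arcs*) if $u$ is the root.

So if a triangle system is a union of linkers in state $A$, its link at $u$ is the edge-disjoint union of the arcs at $u$. Switching a linker affects the cycle structure only at its root. What we need is a double cover of $G$ in which, at every vertex, enough linkers are rooted to connect all cycles of the link. Here is the plan. Delete a sparse graph $G_0$ from $G$ so that the rest, $G'$, decomposes into copies of one fixed large $K_q$. Fill each $K_q$ with linkers so that $10/11$ of its edges are covered twice and $1/11$ only once. The edges covered once form a graph $H$. Spend a few edges of $H$ to cover $G_0$ and to tie the linkers at each vertex together, decompose what is left of $H$ into triangles by Theorem D, and then switch.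

## A system of linkers on $K_q$ invariant under affine maps

**Lemma 6.** For every $L\ge100$ there is a prime $q=22f+1$ with $f\ge100$ odd, an integer $1\le N\le f/L$, a subgroup $C$ of order $f$ of $\mathbb F_q^*$ with $-1\notin C$, and a family $\mathcal L$ of linkers with vertices in $\mathbb F_q$ such that, with all linkers in state $A$:

1. A pair $\{u,w\}$ with $w-u\in C\cup(-C)$ (an *open* pair) is covered exactly once, and every other pair of distinct elements exactly twice. Write $u\to w$ if $w-u\in C$.
2. For each $u$, every $w\ne u$ lies on an arc at $u$, and if $u\to w$ then $w$ is an end of exactly one arc at $u$. The arcs at $u$ are partitioned into $N$ *blocks*. Each block is connected under the relation "two arcs share an end vertex, or they are the two root arcs at $u$ of one linker".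
3. There is $\Sigma_s\subset C$ with $|\Sigma_s|=N$ such that for every $u$ the $N$ vertices $w$ with $w-u\in\Sigma_s$ are ends of arcs at $u$ from $N$ different blocks, one per block.

To see the notion of an open pair alone, take $q=23$, $f=1$, $C=\{1\}$: the open pairs are the consecutive residues, directed $u\to u+1$. (The lemma itself needs $f$ large.) The number $22$ comes from a count. A linker has $14$ covered pairs, hence $28$ ordered ones. We shall give each of the $14$ ordered doubly covered pairs its own coset of $C$. We shall pair up $12$ of the $14$ ordered boundary pairs, two in each of $6$ cosets. Two ordered pairs remain, alone in their cosets: these give the open pairs. Altogether $14+6+2=22$ cosets.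

*Proof.* **Step 1: points with prescribed differences exist.** By Dirichlet there are arbitrarily large primes $q\equiv23\pmod{44}$. Put $f=(q-1)/22$, which is odd. Let $g$ be a primitive root, $C=\langle g^{22}\rangle$, and $C_i=g^iC$ for $i\in\mathbb Z_{22}$. As $|C|=f$ is odd, $-1\notin C$. Moreover $-1=g^{11f}$ with $11f\equiv11\pmod{22}$, so $-C_i=C_{i+11}$.

We claim: for distinct $x_1,\dots,x_k\in\mathbb F_q$ and any $\kappa_1,\dots,\kappa_k\in\mathbb Z_{22}$, the number $M$ of $x$ with $x-x_i\in C_{\kappa_i}$ for all $i$ satisfies
$$M\ \ge\ \frac q{22^k}-k\sqrt q-2k. \tag{3}$$
Let $\chi$ be a character of order $22$ and $\omega=\chi(g)$. For $y\ne0$ the indicator of $y\in C_\kappa$ is $\frac1{22}\sum_{j=0}^{21}\omega^{-j\kappa}\chi(y)^j$. Multiplying these for $y=x-x_i$ and summing over $x$,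
$$M=22^{-k}\sum_{(j_i)\in\{0,\dots,21\}^k}\omega^{-\sum j_i\kappa_i}\sum_{x\notin\{x_1,\dots,x_k\}}\chi\Big(\prod_i(x-x_i)^{j_i}\Big).$$
The term with all $j_i=0$ contributes $(q-k)/22^k$. In every other term the polynomial is not a constant times a $22$nd power and has at most $k$ distinct roots, so by Weil the sum over all $x$ is at most $(k-1)\sqrt q$ in absolute value. Removing the $k$ values $x_i$ changes it by at most $k$. There are fewer than $22^k$ such terms, so $M\ge(q-k)/22^k-(k-1)\sqrt q-k$, and (3) follows.

**Step 2: choose one linker.** Put $c_1=0$, $c_2=1$, and choose successively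

- $a_1$ with $a_1-c_2\in C_1$, $a_1-c_1\in C_3$;
- $a_2$ with $a_2-c_1\in C_0$, $a_2-c_2\in C_2$, $a_2-a_1\in C_4$;
- $b_2$ with $c_1-b_2\in C_1$, $b_2-a_1\in C_5$, $b_2-a_2\in C_6$, $b_2-c_2\in C_7$;
- $b_1$ with $c_1-b_1\in C_2$, $b_2-b_1\in C_3$, $b_1-a_1\in C_8$, $b_1-a_2\in C_9$, $b_1-c_2\in C_{10}$.

Conditions such as $c_1-b_2\in C_1$ have the form of the claim, since they say $b_2-c_1\in C_{12}$. The points are distinct because the prescribed differences are nonzero (and $c_1\neq c_2$). There are at most five conditions each time, so by (3) for large $q$ there are at least $q/(2\cdot22^5)$ choices each time. Put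
$$t_1=\frac{c_1-b_2}{a_1-c_2},\quad t_2=\frac{c_1-b_1}{a_2-c_2},\quad t_3=\frac{b_2-b_1}{a_1-c_1},\quad\tau=\frac{t_2}{t_1^2}. \tag{4}$$
All of these lie in $C$. When $b_1$ is chosen, $t_1$ is already fixed, and different $b_1$ give different $\tau$. The cyclic group $C$ has at most $m$ elements of order $m$, so fewer than $L^2$ elements of order less than $L$. For $q$ large, $q/(2\cdot22^5)\ge L^2$, and we can choose $b_1$ with $\operatorname{ord}(\tau)\ge L$. Put $N=f/\operatorname{ord}(\tau)\le f/L$. We also take $q$ large enough that $f\ge100$.

**Step 3: coverage.** Let $\mathcal L$ consist of the images of this linker under all maps $x\mapsto ax+b$ with $a\in C$ ($a$ is the *multiplier*) and $b\in\mathbb F_q$. For each point $x$ of the linker, each $u\in\mathbb F_q$ and each $a\in C$, exactly one copy has multiplier $a$ and the image of $x$ at $u$. For $w\ne u$, a copy in which $(u,w)$ is the image of the ordered pair $(x,y)$ must have $a=(w-u)/(y-x)$. So there is one such copy if $w-u\in(y-x)C$ and none otherwise. Hence we only have to list the ordered pairs $x\to y$ of covered pairs by the coset of $y-x$: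

- $C_0$: $c_1\to a_2$; $\quad C_{11}$: $a_2\to c_1$;
- $C_1$: $c_2\to a_1,\ b_2\to c_1$; $\quad C_{12}$: $a_1\to c_2,\ c_1\to b_2$;
- $C_2$: $c_2\to a_2,\ b_1\to c_1$; $\quad C_{13}$: $a_2\to c_2,\ c_1\to b_1$;
- $C_3$: $c_1\to a_1,\ b_1\to b_2$; $\quad C_{14}$: $a_1\to c_1,\ b_2\to b_1$;
- $C_4,\dots,C_{10}$: the single pairs $a_1\to a_2$, $a_1\to b_2$, $a_2\to b_2$, $c_2\to b_2$, $a_1\to b_1$, $a_2\to b_1$, $c_2\to b_1$, in this order; their reverses fill $C_{15},\dots,C_{21}$.

The pairs in the first four lines are the seven boundary pairs, covered once in the linker; those in the last line are the seven covered twice. So a pair with difference in $C_0\cup C_{11}=C\cup(-C)$ is covered once, and every other pair twice. This is (1). Every coset occurs in the list, so every $w\ne u$ lies on an arc at $u$.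

**Step 4: chains of arcs at $u$.** Denote the arcs at $u$ from the copy with multiplier $a$ by $R'_a$ and $R''_a$ when $u$ is the root (ends at the images of $a_1,b_1$, respectively $a_2,b_2$), and by $A^1_a,A^2_a,B^1_a,B^2_a,C^2_a$ when $u$ has the role of $a_1,a_2,b_1,b_2,c_2$. By the table in Lemma 5 the ends of these last five are at $\{c_1,c_2\},\{c_1,c_2\},\{c_1,b_2\},\{c_1,b_1\},\{a_1,a_2\}$. The differences (end minus $u$) lie in the cosets
$$\begin{gathered}R':C_3,C_{13};\qquad R'':C_0,C_{12};\qquad A^1:C_{14},C_{12};\qquad A^2:C_{11},C_{13};\\ B^1:C_2,C_3;\qquad B^2:C_1,C_{14};\qquad C^2:C_1,C_2.\end{gathered}$$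
Each of the cosets $C_1,C_2,C_3,C_{12},C_{13},C_{14}$ occurs for exactly two types of arcs, so a vertex $w$ with $w-u$ in it is a common end of one arc of each type. Write $\alpha\sim\beta$ for the relation in (2). Equating the ends and using (4):

- $C_3$: $a(a_1-c_1)=a'(b_2-b_1)$ gives $R'_a\sim B^1_{a/t_3}$.
- $C_2$: $a(c_1-b_1)=a'(a_2-c_2)$ gives $B^1_a\sim C^2_{at_2}$.
- $C_1$: $a(a_1-c_2)=a'(c_1-b_2)$ gives $C^2_a\sim B^2_{a/t_1}$.
- $C_{14}$: $a(b_1-b_2)=a'(c_1-a_1)$ gives $B^2_a\sim A^1_{at_3}$.
- $C_{12}$: $a(c_2-a_1)=a'(b_2-c_1)$ gives $A^1_a\sim R''_{a/t_1}$.
- $C_{13}$: $a(c_2-a_2)=a'(b_1-c_1)$ gives $A^2_a\sim R'_{a/t_2}$.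
- Same linker: $R'_a\sim R''_a$.

Composing these,
$$R'_a\sim B^1_{a/t_3}\sim C^2_{at_2/t_3}\sim B^2_{at_2/(t_1t_3)}\sim A^1_{at_2/t_1}\sim R''_{a\tau}\sim R'_{a\tau},\qquad A^2_{at_2}\sim R'_a. \tag{5}$$

**Step 5: blocks.** For each coset $\kappa$ of $\langle\tau\rangle$ in $C$ let its block consist of all
$$R'_a,\ R''_a,\ B^1_{a/t_3},\ C^2_{at_2/t_3},\ B^2_{at_2/(t_1t_3)},\ A^1_{at_2/t_1},\ A^2_{at_2}\qquad(a\in\kappa).$$
There are $f/\operatorname{ord}(\tau)=N$ blocks, and they partition the arcs at $u$, because for each type the index runs bijectively over $C$ as $a$ does. By (5) a block is connected: $R'_a$ is linked to $R'_{a\tau}$, and iterating reaches all $R'_{a'}$ with $a'\in\kappa$; the other arcs hang on the chains, all of whose members lie in the block since $a\tau\in\kappa$.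

If $u\to w$, that is $w-u\in C_0$, then only the type $R''$ has an end there, so $w$ is an end of exactly one arc at $u$, namely $R''_a$ with $a=(w-u)/\delta$, where $\delta=a_2-c_1\in C$. This gives (2). Let $\Sigma_s$ be a transversal of the cosets of $\langle\tau\rangle$ in $C$. As $s$ runs over $\Sigma_s$, the quotient $s/\delta$ meets every coset $\kappa$ exactly once, so the ends $u+s$ belong to $N$ different blocks. This is (3). $\square$

As a check of the count: at $u$ there are $7f$ arcs with $14f$ ends; the six cosets above account for $6f\cdot2$ and the cosets $C_0,C_{11}$ for $2f$.

The blocks of one vertex must later be tied together by extra triangles built from open edges. To avoid collisions we give the open edges three jobs. Fix disjoint sets $\Sigma_b,\Sigma_r\subset C\setminus\Sigma_s$ with $|\Sigma_b|=|\Sigma_r|=\lfloor(f-N)/2\rfloor$. This number is at least $f/3$, since $N\le f/100$ and $f\ge100$.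

**Definition (small, hub, rim).** An open edge $u\to w$ is *small*, *hub* or *rim* if $w-u$ lies in $\Sigma_s$, $\Sigma_b$ or $\Sigma_r$, respectively.

An open pair has exactly one direction because $-1\notin C$, and it has at most one type.

## Deleting a sparse graph to reach $K_q$-divisibility

To decompose most of $G$ into copies of $K_q$ by Theorem D we must first correct its degrees modulo $q-1$ and its number of edges.

**Lemma 7.** Let $q$ be an odd prime and $\theta>0$. There are $\Delta_0,n_1$ such that every graph $G$ on $n\ge n_1$ vertices, in which any nonempty set of at most $2q$ vertices has at least $\theta n$ common neighbors, has a subgraph $G_0$ with maximum degree $\Delta(G_0)\le\Delta_0$ and $G-E(G_0)$ $K_q$-divisible.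

*Proof.* The graph $G_0$ will be a union of edge-disjoint *pieces*. For $u\ne w$ let $P(u,w)$ consist of an edge $uz$ and all edges of the complete graph on $\{z,w,y_1,\dots,y_{q-2}\}$ except $zw$, where $z$ and the $y_i$ are new vertices. Its degrees are $1$ at $u$, $q-2$ at $w$, $1+(q-2)=q-1$ at $z$, and $q-1$ at each $y_i$. So modulo $q-1$ it has degree $1$ at $u$, $-1$ at $w$, and $0$ elsewhere: deleting it moves one unit of degree. Let $V(G)=\{v_1,\dots,v_n\}$. Degrees and edge numbers below refer to the graph remaining after deleting the pieces chosen so far; that the pieces can be found is shown at the end.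

**Step 1: all degrees but one.** For $i=1,\dots,n-1$ delete at most $q-2$ pieces $P(v_i,v_{i+1})$ so that $\deg v_i\equiv0\pmod{q-1}$. Later pieces do not alter this residue, since $v_i$ is not a root $u$ or $w$ of them.

**Step 2: the last degree.** The degree sum and $q-1$ are even, and all degrees except that of $v_n$ are divisible by $q-1$, so $\deg v_n$ is even. Delete at most $(q-3)/2$ pieces of the form (edge $v_nz$) $\cup\,P(v_n,z)$ with $z$ a new vertex. Such a piece has degree $1+1=2$ at $v_n$, degree $1+(q-2)\equiv0$ at $z$, and $0$ modulo $q-1$ elsewhere. After this all degrees are divisible by $q-1$.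

**Step 3: the number of edges.** The degree sum is now divisible by $q-1$, so the number of edges is $\frac{q-1}2E$ with $E$ an integer, and we need $q\mid E$. Deleting a copy of $K_{q-1,q-1}$ preserves degrees modulo $q-1$, removes $(q-1)^2$ edges, and so changes $E$ by $-2(q-1)\equiv2\pmod q$. As $q$ is odd, deleting at most $q-1$ copies gives $q\mid E$.

**Step 4: the pieces can be found edge-disjointly with bounded degrees.** At most $2qn$ pieces are used, each with at most $2q$ non-root vertices; the roots are $v_i,v_{i+1}$ in Step 1, $v_n$ in Step 2, and none in Step 3. Each vertex is a root of at most $4q$ pieces, and pieces have maximum degree at most $q$. Let $B=\lceil8q^2/\theta\rceil$ and use as non-root vertices only vertices which so far are non-root in fewer than $B$ pieces. There are at most $2qn\cdot2q$ non-root incidences, so at most $4q^2n/B\le\theta n/2$ vertices are excluded by this rule. Throughout, the used edges have degree at most $\Delta_0:=q(B+4q)$ at each vertex.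

Choose the non-root vertices of a piece one by one: in $P(u,w)$ first $z$, then $y_1,y_2,\dots$; in a piece of Step 2 first $z$ and then $P(v_n,z)$; in $K_{q-1,q-1}$ in any order. A new vertex must be joined by unused edges to certain earlier vertices of the piece, at most $2q$ of them, must differ from the at most $2q$ earlier vertices, and must not be excluded. By hypothesis there are at least $\theta n$ common neighbors (all $n$ vertices if nothing is prescribed), so at least
$$\theta n-2q\Delta_0-2q-\tfrac{\theta n}2>0$$
choices remain for $n$ large. $\square$

## Constants and a random placement of the linkers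

Fix $d\in(0,1]$ and put $p=d/11$, $\rho=d/66$. Choose successively:

- $(h,c)$ from Theorem D for $(k,p)=(3,d/11)$, with $h\ge3$ and $c\le\frac12$;
- $\lambda=cp^h/(14h)$, which is less than $1$;
- $L\ge100$ with $\frac1{22L}\le\lambda\rho^3/16$;
- $q,f,N,\dots$ from Lemma 6;
- $(h',c')$ from Theorem D for $(k,p)=(q,d)$;
- $h_0=\max(h,h',2q)$ and $c_0=\min(c,c')/24$;
- $\Delta_0$ from Lemma 7 with $\theta=d^{2q}/2$;
- finally $n_0$ large in terms of all of these ("for $n$ large" below refers to this).

Put $p_s=N/(q-1)$. Since $N\le f/L$ and $q-1=22f$,
$$p_s\le\frac1{22L}\le\frac{\lambda\rho^3}{16}. \tag{6}$$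
The role of these numbers: $p$ will be the density of the graph $H$ of open edges, $\lambda$ bounds how much of $H$ we may damage before Theorem D fails, and small edges, of density $p_s$, are rare even compared with $\lambda$.

Let $G$ be $(c_0,h_0,d)$-typical with $n\ge n_0$ vertices and $3\mid e(G)$. Any two vertices have a common neighbor, so $G$ is connected; its degrees are at least $3$. A nonempty set of at most $2q\le h_0$ vertices has at least $(1-c_0)d^{2q}n\ge\theta n$ common neighbors. So Lemma 7 gives $G_0$; put $G'=G-E(G_0)$. Deleting $E(G_0)$ reduces $|N_G(A)|$ by at most $|A|\Delta_0$, so for $n$ large $G'$ is $(2c_0,h_0,d)$-typical. As $2c_0\le c'$ and $h_0\ge h'$, Theorem D gives a decomposition $\mathcal K$ of $G'$ into copies of $K_q$. Every edge of $G'$ is in exactly one clique of $\mathcal K$, and each vertex $v$ is in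
$$\kappa(v)=d_{G'}(v)/(q-1)\le n/(q-1)$$
cliques.

For each $Q\in\mathcal K$ choose independently a uniformly random bijection $\pi_Q:\mathbb F_q\to V(Q)$ and transport the linkers, arcs, blocks, open pairs, directions and types of the previous sections to $Q$. Let $H$ be the graph of all open edges. For a fixed ordered pair $(u,w)$ with $uw\in E(G')$ and the clique $Q\ni u,w$, the difference $\pi_Q^{-1}(w)-\pi_Q^{-1}(u)$ is uniform on $\mathbb F_q^*$. Hence
$$\Pr(uw\in H)=\frac{2f}{q-1}=\frac1{11},\qquad\Pr(u\to w\text{ hub})=\Pr(u\to w\text{ rim})=\frac{|\Sigma_b|}{q-1}\ge\frac1{66}. \tag{7}$$

**Lemma 8.** For $n$ large, with positive probability all of the following hold.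

- (T1) $|N_H(A)|=(1\pm\frac c2)p^{|A|}n$ for all nonempty $A$ with $|A|\le h$.
- (T2) For distinct $v,x,x'$ there are at least $\rho^3n/2$ vertices $y$ with $v\to y$ hub and $x\to y$, $x'\to y$ rim.
- (T3) For distinct $v,w$ there are at least $\rho^2n/2$ vertices $x$ with $v\to x$ and $w\to x$ rim.

*Proof.* **Step 1: expectations.** The only dependence is inside a clique, so we restrict to vertices $w$ that see $A$ through different cliques. Given $A$ with $1\le|A|\le h$, let $W_A$ be the set of $w\in N_{G'}(A)$ for which the edges $wx$ $(x\in A)$ lie in distinct cliques. If $wx,wx'$ lie in the same clique, then this clique contains $xx'$, so $xx'\in E(G')$ and it is the unique clique containing $xx'$. So at most $h^2q$ vertices of $N_{G'}(A)$ are outside $W_A$, and $|W_A|=(1\pm3c_0)d^{|A|}n$ for $n$ large. For $w\in W_A$ the states of the edges $wx$ $(x\in A)$ are independent. By (7), the number $X_A$ of $w\in W_A\cap N_H(A)$ has expectation $(1\pm3c_0)p^{|A|}n$, which is $(1\pm\frac c8)p^{|A|}n$ since $c_0\le c/24$. Let $Y$ be the number of $w\in W_A$ as in (T2), with $A=\{v,x,x'\}$, and $Z$ the number as in (T3), with $A=\{v,w\}$ there. By (7) and $3c_0\le\frac1{16}$, their expectations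 are at least $\frac34\rho^3n$ and $\frac34\rho^2n$.

**Step 2: concentration.** Each variable is a function of the $\pi_Q$ with $Q$ meeting $A$, of which there are at most $hn$. Changing one $\pi_Q$ affects only the indicators of $w\in V(Q)$, so it changes the variable by at most $q$. McDiarmid's inequality gives probability at most $2\exp(-2\sigma^2n/(hq^2))$ for a deviation of at least $\sigma n$. Take $\sigma=\min(\frac c8p^h,\frac14\rho^3)$. There are $O(n^h)$ variables (recall $h\ge3$), so for $n$ large, with positive probability none deviates by $\sigma n$ or more. Then $Y\ge\frac34\rho^3n-\frac14\rho^3n=\frac12\rho^3n$ and $Z\ge\frac34\rho^2n-\frac14\rho^3n\ge\frac12\rho^2n$. Also $X_A=(1\pm\frac c4)p^{|A|}n$, and $X_A\le|N_H(A)|\le X_A+h^2q$ gives (T1) for $n$ large. $\square$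

Fix such an outcome. Let $\mathcal T_0$ be the system of all linker triangles in all cliques, in state $A$. By Lemma 6(1), $\mathcal T_0$ covers each edge of $G'$ outside $H$ twice, each edge of $H$ once, and no edge of $G_0$. At each vertex $v$ we record:

- There are $m_v=N\kappa(v)\le p_sn$ blocks at $v$, over all cliques containing $v$.
- For every block at $v$ there is exactly one small edge $v\to x$ whose $x$ is an end of an arc of that block (Lemma 6(3)); we say that this small edge *belongs to* the block. So there are $m_v$ small edges leaving $v$.
- Every $y$ with $v\to y$ is an end of an arc of exactly one block at $v$ (Lemma 6(2)).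
- Each $x$ has exactly $N\kappa(x)\le p_sn$ incoming small edges.

## Covering $G_0$, joining the blocks, and decomposing the rest

We add triangles to $\mathcal T_0$. Those edges of the added triangles in Steps 1 and 2 that lie in $H$ are called *used*, and no edge of $H$ will be used twice.

**Step 1: the edges of $G_0$.** Their coverage must be raised from $0$ to $2$. For every $vw\in E(G_0)$ choose two triangles $vwx,\ vwx'$ with $x\ne x'$, where $v\to x$, $w\to x$, $v\to x'$, $w\to x'$ are unused rim edges. Only use as *apex* $x$ a vertex that has been an apex fewer than $B'=\lceil4\Delta_0/\rho^2\rceil$ times. There are $2e(G_0)\le\Delta_0n$ triangles, so at most $\Delta_0n/B'\le\rho^2n/4$ vertices are excluded. A used rim edge *leaving* a vertex $v$ comes from a triangle on an edge of $G_0$ at $v$, so there are at most $2d_{G_0}(v)\le2\Delta_0$ of them. By (T3) there remain at least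
$$\tfrac12\rho^2n-\tfrac14\rho^2n-4\Delta_0>0$$
choices for each apex, and $x'\ne x$ holds automatically, because the rim edge $v\to x$ is then used. Now every edge of $G_0$ is covered twice.

**Step 2: joins.** This step puts an edge between arcs of different blocks in the link of $v$ until the blocks at $v$ hang together. Treat the vertices $v$ one after another. For each $v$ we choose $m_v-1$ triangles $vxy$, called *joins rooted at $v$*, with
$$v\to x\text{ small},\qquad v\to y\text{ hub},\qquad x\to y\text{ rim},$$
all three edges unused. Such a triangle puts the edge $xy$ into the link of $v$, between the end $x$ of an arc of one block and the end $y$ of an arc of a block. Call $y$ the *hub vertex* of the join. We maintain a partition of the blocks at $v$ into classes, at first singletons; each join rooted at $v$ will merge two different classes.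

Three facts about the bookkeeping hold, because Step 1 uses only rim edges, and a join uses its small and its hub edge at their common tail, the root, and its rim edge at the tail $x$:

- Small and hub edges leaving $v$ are used only by joins rooted at $v$, one of each per join.
- A rim edge leaving $x$ is used either in Step 1 (at most $2\Delta_0$ of them) or by a join containing a small edge that enters $x$. Different joins contain different small edges, so the latter number at most $p_sn$.
- A class of $k$ blocks at $v$ has an unused small edge. It arose from $k-1$ joins rooted at $v$, each using one small edge that belongs to a block of the class, while $k$ small edges leaving $v$ belong to the class.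

While there are at least two classes, pick classes $S\ne S'$ and unused small edges $v\to x$ belonging to $S$ and $v\to x'$ belonging to $S'$. Then $x\ne x'$, since each $x$ with $v\to x$ determines one block. Call $y$ *overloaded* if it has been the hub vertex of at least $\lambda n$ joins. At most $p_sn\cdot n$ joins are made in all, so at most $p_sn/\lambda$ vertices are ever overloaded. By (T2) there are at least $\rho^3n/2$ vertices $y$ with $v\to y$ hub and $x\to y$, $x'\to y$ rim. Discard

- the $y$ with $v\to y$ used: at most $m_v\le p_sn$;
- the $y$ with $x\to y$ used: at most $2\Delta_0+p_sn$; likewise for $x'$;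
- the overloaded $y$: at most $p_sn/\lambda$.

Since $3p_s+p_s/\lambda\le4p_s/\lambda\le\rho^3/4$ by (6), and $4\Delta_0<\rho^3n/4$ for $n$ large, some $y$ remains. Two small edges were prepared so that one of them works: the vertex $y$ belongs to one block at $v$, which we do not control. If that block is in $S$, choose the join $vx'y$, which merges $S'$ and $S$. If not, choose the join $vxy$, which merges $S$ with the class of $y$. After $m_v-1$ joins all blocks at $v$ are in one class.

**Step 3: decomposing the unused part of $H$.** Let $H^*$ be the graph of unused edges of $H$, and let $\mathcal T_1$ consist of $\mathcal T_0$ and the triangles of Steps 1 and 2. Then $\mathcal T_1$ covers every edge of $G$ exactly twice, except that the edges of $H^*$ are covered once. We want to decompose $H^*$ into triangles, and check the two hypotheses of Theorem D with $k=3$.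

*Divisibility.* It follows from double counting. Each member of $\mathcal T_1$ that contains $v$ covers two edges at $v$, and each member covers three edges, so
$$d_{H^*}(v)=2d_G(v)-2\,|\{T\in\mathcal T_1:v\in T\}|,\qquad e(H^*)=2e(G)-3|\mathcal T_1|. \tag{8}$$
The first number is even, and the second is divisible by $3$ because $3\mid e(G)$. This is the only place where the hypothesis $3\mid e$ enters, and the degrees of $G$ may have any parity.

*Typicality.* The numbers of used edges at a vertex are at most

- small, leaving: $p_sn$; small, entering: $p_sn$;
- hub, leaving: $p_sn$; hub, entering: $\lambda n+1$, because an overloaded vertex is not chosen again;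
- rim, leaving: $p_sn+2\Delta_0$; rim, entering: $\lambda n+1$ as the hub vertex of joins, and $2B'$ as an apex in Step 1.

The total is at most $7\lambda n$ for $n$ large, since $p_s\le\lambda$. Hence for $1\le|A|\le h$,
$$|N_H(A)|\ge|N_{H^*}(A)|\ge|N_H(A)|-7h\lambda n=|N_H(A)|-\tfrac c2p^hn .$$
With (T1), $H^*$ is $(c,h,p)$-typical. By Theorem D, $H^*$ has a triangle decomposition $\mathcal D$.

Let $\mathcal T=\mathcal T_1\cup\mathcal D$ as multisets. Every edge of $G$ is covered exactly twice, so every link $L(v)=L_{\mathcal T}(v)$ is a disjoint union of cycles on $N_G(v)$, possibly including 2-cycles. This is where $K_{13}$ stood in the first section. But now the linkers are in place.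

## Merging the cycles of every link by switching linkers

For $v\in V(G)$ let $\Gamma_v$ be the multigraph whose vertices are the cycles of $L(v)$, with an edge for every linker rooted at $v$, joining the cycles that contain its two root arcs (a loop if they coincide).

**Step 4: $\Gamma_v$ is connected.** We show that all cycles lie in one component. Each arc at $v$ is a path in $L(v)$ and so lies in one cycle. Arcs sharing an end lie in the same cycle. The two root arcs of a linker rooted at $v$ lie in equal or adjacent cycles. So by Lemma 6(2) all arcs of a block lie in cycles of one component of $\Gamma_v$. A join $vxy$ rooted at $v$ is an edge $xy$ of $L(v)$, so it puts an arc ending at $x$ and an arc ending at $y$ into one cycle. By Step 2 the joins connect all blocks, so all arcs at $v$ lie in cycles of one component.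

It remains to see that every cycle of $L(v)$ contains an arc. Let $w$ be on the cycle. If $vw\in E(G')$, then $w$ lies on an arc at $v$, by Lemma 6(2) in the clique containing $vw$, and that arc lies in our cycle. If $vw\in E(G_0)$, then the neighbors of $w$ in $L(v)$ are apices $x$ from Step 1. For such an $x$ we have $vx\in E(H)\subseteq E(G')$, so $x$ lies on an arc, and $x$ is on the same cycle.

**Step 5: switch along spanning trees.** Choose for each $v$ a set $\Phi_v$ of linkers rooted at $v$ forming a spanning tree of $\Gamma_v$. Every linker has just one root, so the $\Phi_v$ are disjoint. Change all linkers in $\bigcup_v\Phi_v$ from state $A$ to state $B$. By Lemma 5(1) every edge is still covered exactly twice. Fix $v$ and look at its link, first under the changes of linkers in which $v$ is not the root, then under those of $\Phi_v$.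

Changing a linker that contains $v$ as a non-root point replaces its arc by a path with the same vertex set and the same ends (Lemma 5(2)). A cycle through the arc consists of the arc and a second path with the same ends; after the change it is again a cycle, on the same vertices. The other arcs are untouched, in particular all root arcs at $v$, and each stays in its cycle. So these changes, made for the sake of other vertices, leave $\Gamma_v$ as it is.

Now change the linkers of $\Phi_v$ one by one. We claim that the current cycles correspond to the components of the forest formed by the linkers of $\Phi_v$ changed so far. This is true at the start. Since $\Phi_v$ is a tree, the next linker joins two different components, so its link edges $a_1b_1$ and $a_2b_2$ lie in different current cycles. Deleting them leaves two paths, one with ends $a_1,b_1$ and one with ends $a_2,b_2$. (If a cycle is a 2-cycle, the path is its other edge.) Adding $a_1b_2$ and $a_2b_1$ produces one cycle, which contains all other edges of the two old ones. So each change merges exactly two cycles, and the claim persists.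

After all changes, the link of every $v$ is a single cycle through $N_G(v)$.

**Step 6: conclusion.** $G$ is connected with all degrees at least $3$. By Lemma 1 it triangulates a closed surface; in particular no triangle is repeated in the final system, although repetitions were allowed on the way. The faces include all triangles of some linker, in state $A$ or $B$, so the surface is nonorientable by Lemma 5(3). By (1) there are $2e/3$ faces, and $\chi=n-e+\frac{2e}3=n-\frac e3$. This proves Theorem 3. $\blacksquare$

## High minimum degree, necessity of $3\mid e$, and the bound $\varepsilon\le\frac14$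

*Proof of Theorem 4.* **Step 1: existence of $\varepsilon$.** We check that high minimum degree gives typicality with $d=1$. Let $c_0,h_0,n_0$ be as in Theorem 3 for $d=1$, and put $\varepsilon=\min(c_0/h_0,\,1/n_0)>0$. Let $G$ have order $n$, minimum degree $\delta\ge(1-\varepsilon)n$, and $3\mid e$. As $\delta\le n-1$, we have $\varepsilon n\ge1$, so $n\ge1/\varepsilon\ge n_0$; small graphs do not satisfy the hypothesis at all. Each vertex of $A$ fails to be adjacent to at most $n-\delta$ vertices, itself included. So for $1\le|A|\le h_0$,
$$n\ge|N_G(A)|\ge n-|A|(n-\delta)\ge(1-h_0\varepsilon)n\ge(1-c_0)n .$$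
Hence $G$ is $(c_0,h_0,1)$-typical, and by Theorem 3 it triangulates a nonorientable surface.

**Step 2: $3\mid e$ is necessary.** This is (1). Thus for these graphs, and for all $(c_0,h_0,d)$-typical graphs with $n\ge n_0$, triangulating a surface is equivalent to $3\mid e$.

**Step 3: no $\varepsilon>\frac14$ works.** We exhibit graphs with too few edges of one kind. Let $3\mid m$, let $V_1,\dots,V_4$ be disjoint sets of size $m$, and let $G$ consist of complete graphs on each $V_i$ and all edges between $V_i$ and $V_{i+1}$, indices modulo $4$. Then $n=4m$, all degrees are $(m-1)+2m=3m-1=\frac34n-1$, and $e=6m^2-2m$ is divisible by $3$.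

No three of the parts are pairwise joined. So a triangle lies inside one part or meets exactly two parts, and in the second case it has exactly two edges between different parts and one edge inside a part. Suppose $G$ triangulates a surface. There are $4m^2$ edges between different parts, each on exactly two faces, and each face of the second kind has two of them. So there are exactly $2\cdot4m^2/2=4m^2$ faces of the second kind. Each of them has one edge inside a part. There are $4\binom m2$ such edges, each on two faces, so
$$4m^2\le2\cdot4\binom m2=4m^2-4m,$$
a contradiction. So $G$ triangulates no surface. If $\varepsilon>\frac14$, then $3m-1\ge(1-\varepsilon)4m$ as soon as $m(4\varepsilon-1)\ge1$, so for large $m$ divisible by $3$ the graph $G$ satisfies the hypotheses of the question and violates its conclusion. $\blacksquare$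

One remark on the surface obtained in Theorem 3. For any embedding of such a $G$ in a closed surface of Euler characteristic $\chi$, with $F$ faces, Euler's formula gives $\chi\le n-e+F$, with equality for 2-cell embeddings. Since $G$ is simple and connected with at least three vertices, every face is bounded by closed walks of length at least $3$, so $3F\le2e$ and $\chi\le n-e/3$. The surface of Theorem 3 attains this bound.
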